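# Perfect Multi-factors from affine recurrences and joined cycles

## 1. Ternary words of length six with entry sum 1

Let $\mathcal S$ be the set of all words $x=(x_0,\dots,x_5)$ over $\mathbb F_3$ with
$$x_0+x_1+x_2+x_3+x_4+x_5=1 .$$
Read each word cyclically, that is, as a $6$-periodic sequence $(x_i)_{i\in\mathbb Z}$. Two properties can be read off at once.

First, five consecutive entries, starting at any prescribed position, can be prescribed freely, and they determine the sixth. So $|\mathcal S|=3^5=243$, and for each position $i$ and each ternary $5$-tuple $u$ exactly one $x\in\mathcal S$ has $u$ at position $i$.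

Second, $\mathcal S$ is closed under rotation, and every rotation orbit has size $3$ or $6$. Indeed, the size divides $6$. If it were $1$ or $2$, the word would be $2$-periodic and its entry sum would be $3(x_0+x_1)=0\neq 1$. The words with orbit size $3$ are the $3$-periodic ones with $2(x_0+x_1+x_2)=1$, that is, $x_0+x_1+x_2=2$. There are $9$ of them, in $3$ orbits. The other $234$ words form $39$ orbits of size $6$.

Now put binary words on top. Choose one representative $x$ in each orbit.

- If the orbit of $x$ has size $6$, form the pairs $(x,z)$ with $z$ running through the $32$ binary words of length $6$ and even weight.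
- If the orbit of $x$ has size $3$, form the pairs $(x,z)$ with $z$ running through $16$ binary words of odd weight, one from each pair $\{z,E^3z\}$, where $E^3$ is rotation by three places. (An odd-weight word is not $3$-periodic, since a $3$-periodic word of length $6$ has even weight. So the $32$ odd-weight words do fall into $16$ pairs.)

A pair $(x,z)$ is a cycle of length $6$ over the six-letter alphabet $\mathbb F_3\times\mathbb F_2$. There are $39\cdot 32+3\cdot 16=1296$ such cycles, with $6\cdot1296=7776=6^5$ positions.

**Claim.** Every $5$-tuple over the six-letter alphabet occurs exactly once in these cycles.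

By the count it is enough that every $5$-tuple $(u,w)$ occurs. There is a unique word of $\mathcal S$ with $u$ at position $0$. It is a rotation of a representative $x$, say by $s$ places, so $u$ occurs in $x$ at position $s$.

If the orbit has size $6$, complete $w$, placed at position $s$, to an even-weight word $z$. Then $(u,w)$ occurs in $(x,z)$ at $s$.

If the orbit has size $3$, then $u$ occurs in $x$ at $s$ and at $s+3$. Complete $w$, placed at position $s$, to an odd-weight word $z'$. Either $z'$ or $E^3z'$ was chosen. In the chosen word, $w$ occurs at $s$ or at $s-3\equiv s+3 \pmod 6$. Either way $(u,w)$ occurs.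

What is this for? We want to know for which lengths and tuple sizes such arrangements exist, over every alphabet. The example contains the mechanism for half of the answer: a component over a *prime* alphabet, given by an affine linear recurrence, whose cycles have *different* lengths, with a different auxiliary family over each of its cycles. The recurrence is visible too: the defining condition is $f(E)x=1$ with
$$f=1+X+\dots+X^5=\frac{X^6-1}{X-1}=(X-1)^2(X+1)^3\quad\text{over }\mathbb F_3,$$
because $X^6-1=(X^2-1)^3$ in characteristic $3$.

## 2. Perfect Multi-factors and the two necessary conditions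

Throughout, $m,n,c,v$ are positive integers with $c\ge2$, except where the value $c=1$ is explicitly allowed. A $c$-ary cycle of period $L$ is a cyclic sequence $s=(s_0,\dots,s_{L-1})$ over a $c$-letter alphabet, with indices modulo $L$. A $v$-tuple $(t_0,\dots,t_{v-1})$ *occurs at position $p$* in $s$ if $s_{p+k}=t_k$ for $0\le k<v$. The least period of $s$ may be a proper divisor of $L$, and $v$ may exceed $L$. Position $0$ is part of the data.

**Definition 1.** Suppose $m\mid c^v$. An *$(m,n,c,v)$-Perfect Multi-factor*, or $(m,n,c,v)$-PMF, is a collection of $c^v/m$ $c$-ary cycles of period $mn$ such that for every $c$-ary $v$-tuple $\mathbf t$ and every $j$ with $0\le j<n$, $\mathbf t$ occurs at a position $p\equiv j\pmod n$ in one of the cycles.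

There are $(c^v/m)\cdot mn=c^vn$ positions in total and $c^vn$ pairs $(\mathbf t,j)$. So each pair occurs *exactly* once. In particular the cycles are distinct, and to verify the PMF property it is enough to check the number of cycles and that every pair occurs.

For $n=1$ the residue condition is empty. An $(m,1,c,v)$-PMF is an *$(m,c,v)$-Perfect Factor* (PF): $c^v/m$ cycles of period $m$ in which every $v$-tuple occurs exactly once. Section 1 built a $(6,6,5)$-Perfect Factor.

**Example 1.** The four binary cycles
$$0010,\qquad 1101,\qquad 0001,\qquad 1110$$
form a $(2,2,2,3)$-PMF. Position $0$ carries the triples $001,110,000,111$ and position $2$ carries $100,011,010,101$, which makes all eight. Position $1$ carries $010,101,001,110$ and position $3$ carries $000,111,100,011$, again all eight. Note that $0001$ is a rotation of $0010$ by one place. This is allowed, since the rotation is not by a multiple of $n=2$.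

**Example 2.** The words $000,011,101,110$ form a $(1,3,2,2)$-PMF: any two cyclically adjacent bits determine the third.

For which parameters does a PMF exist? Two restrictions are easy.

**Necessary conditions.** If an $(m,n,c,v)$-PMF exists, then

1. $m\mid c^v$, and
2. either $m=1$ and $v\le n$, or $m>1$ and $v<mn$.

*Proof.* Condition 1 is needed for the number of cycles to be an integer. Suppose $m>1$ and $v\ge mn$. A cycle containing $0^v$ is all zero, so it contains $0^v$ at positions $0$ and $n\not\equiv0\pmod{mn}$, which lie in the same class modulo $n$. This contradicts uniqueness. Suppose $m=1$ and $v>n$. The cycles have period $n$, so every tuple $\mathbf t$ that occurs satisfies $t_{v-1}=t_{v-1-n}$. The tuple $0^{v-1}1$ violates this. $\square$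

Conjecture B, from "New $c$-ary Perfect Factors in the de Bruijn Graph" (http://chrismitchell.net/Papers/ncpfit.pdf), says that these conditions are also sufficient. It is true.

**Theorem 1.** Let $m,n,c,v$ be positive integers, $c\ge2$. An $(m,n,c,v)$-PMF exists if and only if $m\mid c^v$ and either ($m=1$ and $v\le n$) or ($m>1$ and $v<mn$).

Two results are used as given. The first is a known result quoted with the problem.

**Theorem 2 (quoted).** If $c\ge2$ and $n\ge v$, then an $(m,n,c,v)$-PMF exists for every positive integer $m$ with $m\mid c^v$.

The second enters only in one subcase with $n=1$. It is from K. G. Paterson, *Perfect factors in the de Bruijn graph*, Des. Codes Cryptogr. 5 (1995) 115–138.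

**Theorem 3 (Paterson, quoted).** If $q$ is a prime power, $m\mid q^v$ and $m>v$, then an $(m,q,v)$-Perfect Factor exists.

**Notation and textbook facts.** $E$ is the shift $(Ex)_i=x_{i+1}$ on bi-infinite sequences, and $G=E^n$. A cycle of period $L$ is identified with an $L$-periodic sequence. The $n$-periodic sequences over a field $F$ are identified with $F^n$. A polynomial acts on sequences by substituting $E$ or $G$ for $X$. If two polynomials annihilate a sequence, so does their gcd (Bézout).

$\varphi$ is Euler's function and $\Phi_d$ is the $d$-th cyclotomic polynomial, so $\deg\Phi_d=\varphi(d)$, $\prod_{d\mid M}\Phi_d=X^M-1$ and $\sum_{d\mid M}\varphi(d)=M$. In characteristic $p$, $h(X)^{p^k}-1=(h(X)-1)^{p^k}$, and $X^M-1$ has no repeated root when $p\nmid M$.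

For every $R\ge 1$ there is a $q$-ary de Bruijn cycle of order $R$, that is, a $(q^R,q,R)$-PF. A finite digraph with equal in- and out-degree at every vertex, whose arcs form one connected piece, has an Euler circuit.

For a one-letter alphabet we adopt the convention that a $(1,n,1,v)$-PMF exists: one constant cycle of period $n$. It meets the defining property, since the only $v$-tuple occurs once in each class modulo $n$.

## 3. Systems, and a product over their orbits

We first isolate what was used about $\mathcal S$ in Section 1.

**Definition 2.** A finite set $\mathcal S\subset A^{\mathbb Z}$ is an *$(m,n,v)$-system over $A$* if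

- (S1) each $x\in\mathcal S$ is $mn$-periodic;
- (S2) $G\mathcal S=\mathcal S$;
- (S3) for all $i\in\mathbb Z$ and $u\in A^v$ there is exactly one $x\in\mathcal S$ with $(x_i,\dots,x_{i+v-1})=u$.

By (S3), $|\mathcal S|=|A|^v$. For $x\in\mathcal S$ let $\ell(x)$ be the least $\ell\ge1$ with $G^\ell x=x$. This is the size of the $G$-orbit of $x$. Since $G^mx=x$, we have $\ell(x)\mid m$. The sequence $x$ is $n\ell(x)$-periodic.

The set of Section 1 is a $(6,1,5)$-system over $\mathbb F_3$ with $\ell(x)\in\{3,6\}$. Over its orbits we placed a $(1,6,2,5)$-PMF (even weight) and a $(2,3,2,5)$-PMF (odd weight, one word from each pair). The next lemma is that construction in general.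

**Lemma 4.** Let $c=c_1c_2$ and let $\mathcal S$ be an $(m,n,v)$-system over a $c_1$-letter alphabet. If for every $x\in\mathcal S$ an $(m/\ell(x),\,n\ell(x),\,c_2,\,v)$-PMF exists, then an $(m,n,c,v)$-PMF exists.

*Proof.* Choose one representative $x$ of each $G$-orbit, and for it a PMF $\mathcal P_x$ with the stated parameters. It consists of $c_2^v\ell(x)/m$ cycles of period $(m/\ell(x))\cdot n\ell(x)=mn$. Take all cycles $(x,z)$ with $z\in\mathcal P_x$. These are $c$-ary of period $mn$.

Their number is $\sum_x c_2^v\ell(x)/m$ over representatives $x$. Since $\ell(x)$ is the orbit size, $\sum_x\ell(x)=|\mathcal S|=c_1^v$, so the number is $c_2^vc_1^v/m=c^v/m$, as required.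

It remains to find every pair. Let $(u,w)$ be a $v$-tuple over the product alphabet and $0\le j<n$. By (S3) a unique $x'\in\mathcal S$ has $u$ at position $j$. Write $x'=G^sx$ with $x$ a representative. Then $u$ occurs in $x$ at $j+ns$. In some $z\in\mathcal P_x$, the tuple $w$ occurs at a position $P\equiv j+ns\pmod{n\ell(x)}$. Since $x$ is $n\ell(x)$-periodic, $u$ occurs in $x$ at $P$ too. So $(u,w)$ occurs in $(x,z)$ at $P$, and $P\equiv j\pmod n$. $\square$

**Equal lengths are not enough.** The sensible first attempt is to split off a prime $p$, take a $p$-ary component all of whose cycles have the *same* length, say $\ell(x)=p^k$ where $p^k$ is the $p$-part of $m$, and use Lemma 4. This stops at the parameters $(6,1,6,5)$ of Section 1. Consider a $(6,1,5)$-system over $3$ letters with constant $\ell(x)=\ell$. Then $\ell\mid 6$, and $\ell$ divides $|\mathcal S|=3^5$, so $\ell\in\{1,3\}$. All its sequences are $3$-periodic, and the tuple $00001$ cannot occur. Over $2$ letters one gets $\ell\in\{1,2\}$ in the same way, with the same contradiction. So with a proper splitting $6=c_1c_2$ the lengths have to vary.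

What must *not* vary is divisibility of $\ell(x)$ by $p^k$. If $p^k\mid\ell(x)$, then $m/\ell(x)$ is prime to $p$, and so it divides $(c/p)^v$ whenever $m\mid c^v$. The PMFs needed over the orbits are then admissible over the smaller alphabet of size $c/p$. Induction on $c$ becomes possible.

## 4. Subspaces determined by any cyclic block, and affine recurrences

When $n\nmid v$, a recurrence in $G$ accounts only for a multiple of $n$ entries, and the remaining $r=v-\lfloor v/n\rfloor n$ entries must come from somewhere. The next lemma supplies them.

**Lemma 5.** Let $F$ be a field and $0\le r\le n$. There is an $r$-dimensional subspace $V_0\subseteq F^n$ such that for every set $J$ of $r$ cyclically consecutive coordinates the projection $V_0\to F^J$ is bijective.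

For instance, for $n=2,r=1$ take the words $(a,a)$. For $n=3,r=2$ take the words with sum $0$. For $n=5,r=2$ one may take $(x_0,x_1,x_2,x_0,x_1)$ with $x_0+x_1+x_2=0$: any two cyclic neighbors are two different ones of $x_0,x_1,x_2$. The proof generates these examples.

*Proof.* Induction on $n$. The cases $r=0$ and $r=n$ are trivial, and they include $n=1$. Let $0<r<n$.

*Case $2r\le n$.* Then $r\le n-r<n$. Let $V'\subseteq F^{n-r}$ be a subspace for the parameters $(n-r,r)$, and put
$$V_0=\{(x_0,\dots,x_{n-r-1},x_0,\dots,x_{r-1}):x\in V'\}.$$
It has dimension $r$. A block of $r$ coordinates starting at $i\le n-r$ ends at $i+r-1\le n-1$. It reads $x_i,x_{i+1},\dots$ with indices taken modulo $n-r$, that is, $r$ cyclically consecutive coordinates of $x$. A block starting at $i>n-r$ reads $x_{i+r-n},\dots,x_{r-1}$ up to coordinate $n-1$, and then, from coordinate $0$ on, $x_0,\dots,x_{i+r-n-1}$. So it reads each of $x_0,\dots,x_{r-1}$ once. In both cases the choice of $V'$ gives bijectivity.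

*Case $2r>n$.* Then $2(n-r)<n$, and the first case gives a subspace $V_1$ for $(n,n-r)$. Let $V_0=V_1^\perp$, of dimension $r$. Suppose $x\in V_0$ vanishes on a set $J$ of $r$ cyclically consecutive coordinates. Then $x$ is supported on the complement $J^c$, which consists of $n-r$ cyclically consecutive coordinates. It is orthogonal to $V_1$, whose projection to $F^{J^c}$ is everything. So $x=0$. Thus $V_0\to F^J$ is injective between spaces of dimension $r$, hence bijective. $\square$

The next lemma produces sets with property (S3) from any recurrence polynomial of the right degree.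

**Lemma 6.** Let $F$ be a finite field, $v=Rn+r$ with $R\ge1$ and $0\le r<n$, $V_0$ as in Lemma 5, $w\in F^n$, and $f\in F[X]$ monic of degree $R$ with $f(0)\ne0$. Let
$$\mathcal S=\{x\in F^{\mathbb Z}: f(G)x\text{ is $n$-periodic and lies in }w+V_0\}.$$
Then for all $i$ and $u\in F^v$ there is exactly one $x\in\mathcal S$ with $(x_i,\dots,x_{i+v-1})=u$. Also $G\mathcal S=\mathcal S$.

*Proof.* Put $t=f(G)x$ and $f=\sum_{k=0}^Rf_kX^k$, so that $t_s=\sum_kf_kx_{s+kn}$. For $i\le s\le i+r-1$ the entries $x_s,x_{s+n},\dots,x_{s+Rn}$ lie among $x_i,\dots,x_{i+v-1}$, because $s+Rn\le i+r-1+Rn=i+v-1$. So $u$ determines $t_i,\dots,t_{i+r-1}$. These are $r$ cyclically consecutive coordinates of $t\in F^n$. By Lemma 5 they determine a unique $t\in w+V_0$, and any values are possible.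

Now fix this $t$ and the first $Rn$ entries $x_i,\dots,x_{i+Rn-1}$ as in $u$. Since $f$ is monic, $x_{s+Rn}=t_s-\sum_{k<R}f_kx_{s+kn}$ determines all entries to the right, uniquely. Since $f_0=f(0)\ne0$, the equation can be solved for $x_s$, and this determines all entries to the left. So there is exactly one solution of $f(G)x=t$ with these $Rn$ entries. On the remaining $r$ places $i+Rn,\dots,i+v-1$ it agrees with $u$, because $t_i,\dots,t_{i+r-1}$ were computed from $u$ by the same equations.

Finally, $f(G)G^{\pm1}x=G^{\pm1}t=t$ because $t$ is $n$-periodic. So $G\mathcal S=\mathcal S$. $\square$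

In Section 1, $n=1$, $r=0$, $V_0=\{0\}$, $w=1$ and $f=1+X+\dots+X^5$. For other $v$ we need an $f$ of degree $\lfloor v/n\rfloor$ such that the sequences are still $mn$-periodic and their lengths are still divisible by $p^k$.

## 5. Realizing every degree by cyclotomic factors: $\lfloor v/n\rfloor\ge p^{k-1}$

Write $m=p^kM$ with $p\nmid M$. Over $\mathbb F_p$,
$$X^m-1=(X^M-1)^{p^k}=\prod_{d\mid M}\Phi_d^{\,p^k}.$$
So we look for $f=\prod_{d\mid M}\Phi_d^{e_d}$, with the exponent of $X-1=\Phi_1$ kept at least one below $p^k$ (to leave room for one more factor $X-1$) and at least $p^{k-1}$ (this will force $p^k\mid\ell(x)$). Which degrees can be reached?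

Take $m=6$. With $p=3$ and $M=2$, the degree is $e_1+e_2$ with $1\le e_1\le2$ and $0\le e_2\le3$, so it takes every value from $1$ to $5$. With $p=2$ and $M=3$, the degree is $e_1+2e_3$ with $e_1=1$ and $0\le e_3\le2$, so only $1,3,5$ are reached, and degrees $2$ and $4$ are missing. The prime matters: here $\varphi(3)=2$ exceeds $\varphi(2)=1$. The hypothesis of the next lemma says that $p$ is chosen with $\varphi(p^k)$ largest.

**Lemma 7.** Let $p$ be prime, $k\ge1$, $p\nmid M$, $m=p^kM$, and assume $\varphi(\ell^e)\le\varphi(p^k)$ for every prime power $\ell^e$ exactly dividing $M$. Then every integer $R$ with $p^{k-1}\le R\le m-1$ can be written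
$$R=\sum_{d\mid M}\varphi(d)e_d,\qquad p^{k-1}\le e_1\le p^k-1,\qquad 0\le e_d\le p^k\ \ (d>1).$$

*Proof.* Let $d_1<\dots<d_s$ be the divisors of $M$ exceeding $1$. We show by induction on $j$ that $e_1+\sum_{i\le j}\varphi(d_i)e_{d_i}$ takes all integer values in
$$I_j=\Big[p^{k-1},\ p^k-1+p^k\sum_{i\le j}\varphi(d_i)\Big].$$
For $j=0$ this is the range of $e_1$. For the step, the values $I_{j-1}+e\varphi(d_j)$, $0\le e\le p^k$, are reached. These are translates of an interval of integers, the first starting at the left end of $I_j$ and the last ending at its right end. They leave no gap if $\varphi(d_j)$ is at most the number of integers in $I_{j-1}$, which is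
$$|I_{j-1}|=p^k-p^{k-1}+p^k\sum_{i<j}\varphi(d_i)=\varphi(p^k)+p^k\sum_{i<j}\varphi(d_i).$$

If $d_j$ is a prime power $\ell^{e'}$ and $\ell^e$ exactly divides $M$, then $\varphi(d_j)\le\varphi(\ell^e)\le\varphi(p^k)\le|I_{j-1}|$.

Otherwise $d_j=d'\ell^{e'}$ with $\ell$ prime and $d',\ell^{e'}>1$ coprime. Then $d'$ is a divisor of $M$ with $1<d'<d_j$, so $d'=d_i$ for some $i<j$, and
$$|I_{j-1}|\ge p^k\varphi(d')\ge\varphi(p^k)\varphi(d')\ge\varphi(\ell^{e'})\varphi(d')=\varphi(d_j).$$

Finally $\sum_{i\le s}\varphi(d_i)=M-1$, so $I_s=[p^{k-1},\,p^k-1+p^k(M-1)]=[p^{k-1},m-1]$. $\square$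

**Proposition 8.** With $p,k,M,m$ as in Lemma 7, let $n\ge1$ and let $R=\lfloor v/n\rfloor$ satisfy $p^{k-1}\le R\le m-1$. Then there is an $(m,n,v)$-system $\mathcal S$ over $\mathbb F_p$ with $p^k\mid\ell(x)$ for all $x\in\mathcal S$.

*Proof.*

**Step 1: the recurrence.** The purpose is to define $\mathcal S$ and get (S2) and (S3). Take $e_d$ from Lemma 7 and $f=\prod_{d\mid M}\Phi_d^{e_d}$, reduced modulo $p$. It is monic of degree $R$. Each $\Phi_d(0)$ is an integer dividing $(X^d-1)(0)=-1$, so $f(0)=\pm1\ne0$. Let $r=v-Rn$, so $0\le r<n$, and let $V_0\subseteq\mathbb F_p^n$ be as in Lemma 5. Since $\dim V_0=r<n$, there is $w\in\mathbb F_p^n\setminus V_0$. Let $\mathcal S$ be the set of Lemma 6. That lemma gives (S2) and (S3).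

**Step 2: periodicity.** The purpose is (S1). Since $e_1+1\le p^k$ and $e_d\le p^k$ for $d>1$,
$$(X-1)f\ \Big|\ \prod_{d\mid M}\Phi_d^{\,p^k}=(X^M-1)^{p^k}=X^m-1\quad\text{in }\mathbb F_p[X].\tag{1}$$
For $x\in\mathcal S$ the sequence $f(G)x$ is $n$-periodic, so $(G-1)f(G)x=0$. By (1), $G^mx=x$, so $x$ is $mn$-periodic.

**Step 3: the lengths.** The purpose is $p^k\mid\ell(x)$. Suppose $p^k\nmid\ell(x)$. Since $\ell(x)\mid m=p^kM$, we get $\ell(x)\mid m/p$, so $G^{m/p}x=x$. Let $t=f(G)x\in w+V_0$. Since $w\notin V_0$, $0\notin w+V_0$, so some $t_i\ne0$.

Write $f=(X-1)^{e_1}g$ and let $s_l=(g(G)x)_{i+nl}$. Applying $E$ to $s$ corresponds to applying $G$ to $g(G)x$, so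
$$\big((E-1)^{e_1}s\big)_l=(f(G)x)_{i+nl}=t_{i+nl}=t_i .$$
Thus $(E-1)^{e_1}s$ is a nonzero constant sequence. Hence $(X-1)^{e_1+1}$ annihilates $s$. So does $X^{m/p}-1=(X^M-1)^{p^{k-1}}$, because $G^{m/p}x=x$. As $X^M-1$ has the simple root $1$, the factor $X-1$ occurs in $(X^M-1)^{p^{k-1}}$ exactly $p^{k-1}$ times. Since $e_1+1>p^{k-1}$, the gcd of the two annihilators is $(X-1)^{p^{k-1}}$. So $(E-1)^{p^{k-1}}s=0$, and because $e_1\ge p^{k-1}$, $(E-1)^{e_1}s=0$. This is a contradiction. $\square$

**Example 3.** Take $p=3$, $k=1$, $M=2$, $n=1$, $v=2$ and $e_1=e_2=1$. The recurrence is $(E^2-1)x=1$, so $x=(a,b,a+1,b+1,a+2,b+2)$. Now $x$ is $3$-periodic exactly when $b=a+2$. So the nine sequences form one orbit of size $3$ and one of size $6$.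

## 6. Why a single recurrence cannot reach $\lfloor v/n\rfloor<p^{k-1}$

Proposition 8 needs $R=\lfloor v/n\rfloor\ge p^{k-1}$, and no other choice of $f$ in Lemma 6 would avoid this. Suppose $R<p^{k-1}$, let $f$ be monic of degree $R$ over a finite field of characteristic $p$ with $f(0)\ne0$, and let $f(G)x$ be $n$-periodic. Then $(X-1)f$ annihilates $x$ (with $X$ acting as $G$). Its degree is $R+1\le p^{k-1}$, so each of its roots has multiplicity at most $p^{k-1}$. All roots are nonzero, hence are $M'$-th roots of unity for some $M'$ prime to $p$. Therefore $(X-1)f\mid(X^{M'}-1)^{p^{k-1}}=X^{p^{k-1}M'}-1$, and the $G$-orbit of $x$ has size dividing $p^{k-1}M'$. This size is not divisible by $p^k$.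

The smallest case to keep in mind with $n\ge2$ and $v>n$ is $c=p=2$, $n=2$, $v=3$, $m=4$: here $R=1<2=p^{k-1}$, and recurrences of degree $1$ give only orbits of size dividing $2$. Example 1 is what they give. A $(4,2,2,3)$-PMF needs two cycles of length $8$.

So the short cycles have to be *joined*. If two cycles contain the same $(v-1)$-tuple at positions in the same class modulo $n$, one can leave the first cycle there, run around the second, and return. All tuples are kept, each in its class. In Example 1, $0010$ and $1110$ both have $10$ at position $2$. Reading each from position $2$ and concatenating gives $1000\,1011$. Similarly $1101$ and $0001$ share $01$ at position $2$, and give $0111\,0100$. The triples at even positions of these two cycles are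
$$100,001,101,111\quad\text{and}\quad 011,110,010,000,$$
and at odd positions
$$000,010,011,110\quad\text{and}\quad 111,101,100,001 .$$
So this is a $(4,2,2,3)$-PMF.

In general the difficulty is to split the short cycles into groups of exactly $p^\kappa$ that can be joined within each group. Knowing that all short cycles can be joined together is not enough: four cycles of which one can be joined to each of the other three, and no other two can be joined, do not split into two joinable pairs.

The remedy is to organize the short cycles as an affine space over a vector space $Z$ *spanned by joining moves*. Then cosets of a subspace spanned by $\kappa$ independent moves are groups of the right size, connected by moves. The obstacle to such a structure is that a cycle corresponds to an orbit of sequences and not to one sequence. An auxiliary Perfect Factor, read off from each sequence by a linear map $y$, serves as a clock that fixes the starting point of each cycle modulo its length.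

## 7. Prime-power alphabets: clock, code and joining moves

**Proposition 9.** Let $q=p^a$ be a power of the prime $p$, $n\ge2$, $v\ge n$, $R=\lfloor v/n\rfloor$, $p^k\mid q^v$ and $p^k>R$. Then a $(p^k,n,q,v)$-PMF exists.

*Proof.* Let $F=\mathbb F_q$ and $v=Rn+r$ with $0\le r<n$. Note $R\ge1$. Define $b\ge1$ by $p^{b-1}\le R<p^b$. From $p^k>R\ge p^{b-1}$ we get $b\le k$, and $p^k\mid q^v$ gives $k\le av$. Also $b\le2^{b-1}\le p^{b-1}\le R\le aR$.

We carry along the example $F=\mathbb F_2$, $n=2$, $v=3$, where $R=r=a=b=1$.

**Step 1: choosing the clock.** The purpose is a $(p^{k''},q,R)$-PF, called $X$, such that $\kappa=k-k''$ lies between $0$ and $a(v-R)$; the second bound will be the number of independent joining moves available. We use one of two Perfect Factors.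

- For $k''=aR$: a $q$-ary de Bruijn cycle of order $R$, of period $q^R=p^{aR}$.
- For $k''=b$: the sequences $y$ over $F$ with $(E-1)^Ry=1$ (the constant sequence). By Lemma 6 with $n=1$, $r=0$, $w=1$, $f=(X-1)^R$, there is exactly one such $y$ for each $R$-window at each position, so there are $q^R$ of them, and the set is closed under $E$. They satisfy $(E-1)^{R+1}y=0$, and $R+1\le p^b$, so $(E^{p^b}-1)y=(E-1)^{p^b}y=0$. On the other hand $E^{p^{b-1}}y\ne y$, because
$$(E-1)^{R-p^{b-1}}(E^{p^{b-1}}-1)y=(E-1)^Ry=1\ne0 .$$
So every orbit under $E$ has size exactly $p^b$. The $q^R/p^b$ orbits, taken as cycles of period $p^b$, form a $(p^b,q,R)$-PF: the unique $y$ with a given window at position $0$ lies in exactly one orbit and is exactly one shift, modulo $p^b$, of its representative.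

If $k\le b+a(v-R)$, choose $k''=b$. Then $0\le\kappa=k-b\le a(v-R)$. Otherwise choose $k''=aR$. Since $v\ge nR\ge2R$, we have $k>b+a(v-R)\ge aR$, so $\kappa>0$, and $\kappa=k-aR\le av-aR=a(v-R)$. In both cases
$$0\le\kappa\le a(v-R),\qquad k''\ge b.\tag{2}$$
Put $m''=p^{k''}$ and $N=nm''$. *(Example: $X$ is the single cycle $01$, $k''=1$, $m''=2$, $N=4$.)*

**Step 2: the map $y$.** The purpose is to read a clock word from every window of length $v$. Let $V_0\subseteq F^n$ be as in Lemma 5. Since $r+1\le n$, we may project $V_0$ to the coordinates $0,\dots,r$. The image has dimension at most $r<r+1$, so there is a nonzero $\xi\in V_0^\perp$ supported on $\{0,\dots,r\}$. Here $\xi_0\ne0$: otherwise $\xi$ would be supported on the $r$ consecutive coordinates $1,\dots,r$, to which $V_0$ projects onto everything, and $\xi$ would be $0$. In the same way, using coordinates $0,\dots,r-1$, $\xi_r\ne0$. For a sequence $x$ put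
$$y(x)_l=\sum_{i=0}^r\xi_ix_{ln+i}.$$

Let $i$ be a position, and let $l$ be the integer with $ln<i\le(l+1)n$. The terms $y(x)_{l+1},\dots,y(x)_{l+R}$ depend only on entries at positions from $(l+1)n\ge i$ to
$$(l+R)n+r=ln+v\le i+v-1.\tag{3}$$
So they are functions of the window $u=(x_i,\dots,x_{i+v-1})$. Call this word of length $R$ the *$y$-word* of $u$ at $i$. As a function of $u$ it depends only on $i\bmod n$. Its $R$ terms are nonzero linear forms with disjoint supports (because $r<n$), so they are independent. *(Example: $V_0=\{00,11\}$, $\xi=(1,1)$, $y(x)_l=x_{2l}+x_{2l+1}$.)*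

**Step 3: the code $Z$.** The purpose is a vector space of sequences on which the clock reads zero. Let
$$V=\{x\in F^{\mathbb Z}:(G-1)^Rx\text{ is $n$-periodic and lies in }V_0\},\qquad Z=\{x\in V:y(x)=0\}.$$
By Lemma 6 with $f=(X-1)^R$ and $w=0$, the map from $V$ to the window at $i$ is a linear bijection $V\to F^v$, for every $i$. For $x\in V$ with $t=(G-1)^Rx$ we have
$$\big((E-1)^Ry(x)\big)_l=\sum_{i=0}^r\xi_it_{ln+i}=\sum_{i=0}^r\xi_it_i=0,$$
since $\xi\perp V_0$. So $y(x)$ satisfies a linear recurrence of order $R$ whose leading and constant coefficients are nonzero, and $y(x)=0$ as soon as $R$ consecutive terms vanish. Hence: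

(4) *For every $i$, the map $x\mapsto(x_i,\dots,x_{i+v-1})$ is a bijection from $Z$ onto the set of tuples whose $y$-word at $i$ is $0$. In particular $\dim_FZ=v-R$.*

The dimension follows from the independence of the $R$ linear forms in the $y$-word. Moreover $(G-1)^{R+1}$ is zero on $V$ and $R+1\le p^b$, so $G^{p^b}$ is the identity on $V$. The elements of $Z$ are therefore $np^b$-periodic, and $np^b\mid N$ by (2). *(Example: $x\in V$ means that $x_{i+2}+x_i$ is the same for all $i$; adding $x_{2l}=x_{2l+1}$ gives $Z=\{0000,1111,0011,1100\}$.)*

**Step 4: a PMF with short cycles.** The purpose is a $(p^{k''},n,q,v)$-PMF that is a union of translates of $Z$. For each cycle $C$ of $X$ fix an $m''$-periodic sequence $y^C$ representing it. Define $\omega^C_{ln}=\xi_0^{-1}y^C_l$ and $\omega^C_i=0$ for $n\nmid i$. Since $r<n$, only the term $i=0$ contributes to $y(\omega^C)_l$, so $y(\omega^C)=y^C$. Put $Z^C=\omega^C+Z$. Its elements are $N$-periodic and satisfy $y(x)=y^C$.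

Let $u\in F^v$ and a residue $j$ modulo $n$ be given. The $y$-word of $u$ at positions $\equiv j$ occurs as $(y^C_{l+1},\dots,y^C_{l+R})$ for exactly one $C$ and exactly one $l$ modulo $m''$, because $X$ is a Perfect Factor. This fixes a position $i\equiv j\pmod n$ with $ln<i\le(l+1)n$, uniquely modulo $N$. At any other position in the class $j$, or for any other cycle, an element of the family has a different $y$-word, so it does not have $u$ there. At $i$, the difference between $u$ and the window of $\omega^C$ has $y$-word $0$, so by (4) exactly one $z\in Z$ makes $x=\omega^C+z$ have $u$ at $i$.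

So each pair $(u,j)$ occurs exactly once in the family of all $x\in Z^C$, over all $C$, each regarded as a cycle of length $N$ with its position $0$ kept. The family has $(q^R/m'')\,q^{v-R}=q^v/m''$ members, so it is a $(p^{k''},n,q,v)$-PMF. *(Example: $y^C=01$, $\omega^C=0010$, and $Z^C=\{0010,1101,0001,1110\}$, which is Example 1.)*

**Step 5: joining moves.** The purpose is to find elements $h\in Z$ such that $x$ and $x+\lambda h$ share a $(v-1)$-tuple. Let $i\not\equiv0\pmod n$, say $i=ln+j$ with $1\le j\le n-1$; such $i$ exist because $n\ge2$. Then $ln<i+1\le(l+1)n$. By (3), the $y$-word of a window at $i+1$ uses only positions up to $ln+v\le i+v-1$. The window at $i+1$ ends at $i+v$, so its last entry is not used. Hence the tuple $(0,\dots,0,1)$ at $i+1$ has $y$-word $0$, and by (4) there is $h_i\in Z$ with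
$$(h_i)_{i+1}=\dots=(h_i)_{i+v-1}=0,\qquad(h_i)_{i+v}=1.\tag{5}$$
For $\lambda\in F$, the sequences $x$ and $x+\lambda h_i$ have the same $(v-1)$-tuple at position $i+1$. *(Example: $h_1=1100$ and $h_3=0011$.)*

**Step 6: the moves span $Z$.** The purpose is to have enough moves. Let $z=z^{(0)}\in Z$ and $N'=(R+1)n$, so $N'\ge v$. For $i=0,1,\dots,N'-1$ let
$$z^{(i+1)}=\begin{cases}z^{(i)}&\text{if }n\mid i,\\ z^{(i)}-z^{(i)}_{i+v}\,h_i&\text{if }n\nmid i.\end{cases}$$
We show that $z^{(N')}$ vanishes at every position $s\in[N',N'+v-1]$.

*First, $s\not\equiv r\pmod n$.* Let $i=s-v$. Then $0\le N'-v\le i\le N'-1$, and $i\not\equiv0\pmod n$ since $v\equiv r$. At step $i$ the entry at $s=i+v$ becomes $0$, by (5). At a later step $i'$ with $i<i'\le N'-1$ and $n\nmid i'$, the element $h_{i'}$ vanishes on $[i'+1,i'+v-1]$. This interval contains $s$, because $s=i+v\le i'+v-1$ and $s\ge N'\ge i'+1$. So the entry stays $0$.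

*Second, $s\equiv r\pmod n$.* Write $s=l'n+r$. Then $l'n\ge N'-r=Rn+(n-r)>Rn$, so $l'\ge R+1$ and $l'n\ge N'$. The positions $l'n+i'$ with $0\le i'<r$ lie in $[N',s)$ and are $\not\equiv r\pmod n$, so $z^{(N')}$ vanishes there by the first case. Since $z^{(N')}\in Z$,
$$0=y(z^{(N')})_{l'}=\xi_r\,z^{(N')}_s,$$
and $\xi_r\ne0$ gives $z^{(N')}_s=0$.

So $z^{(N')}\in Z$ has the zero window at $N'$, and $z^{(N')}=0$ by (4). Therefore $z$ is a linear combination of elements $h_i$ with $n\nmid i$.

**Step 7: grouping and joining.** The purpose is to merge the short cycles in groups of $p^\kappa$. As an $\mathbb F_p$-space, $Z$ has dimension $a(v-R)$, and by Step 6 it is spanned by the elements $\beta h_i$ with $\beta\in F$ and $n\nmid i$. By (2) we can choose $\kappa$ of these that are linearly independent over $\mathbb F_p$. Let $W$ be their $\mathbb F_p$-span. Partition each $Z^C$ into cosets of $W$, of size $p^\kappa$.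

Consider the digraph with vertex set $F^{v-1}\times\mathbb Z_n$ and, for each $u\in F^v$ and $j\in\mathbb Z_n$, an arc $(u,j)$ from $((u_0,\dots,u_{v-2}),j)$ to $((u_1,\dots,u_{v-1}),j+1)$. Each $x\in Z^C$ gives a closed walk of length $N$, whose $s$-th arc is the window of $x$ at $s$ together with $s\bmod n$. By Step 4 each arc of the digraph is used exactly once in all. So these walks are closed trails, and together they partition the arcs.

Within a coset of $W$, the trails of $x$ and $x+\lambda\beta h_i$ ($\lambda\in\mathbb F_p$, $\beta h_i$ a chosen generator) pass through a common vertex, namely the common $(v-1)$-tuple at $i+1$ together with $i+1\bmod n$. Any two elements of the coset are linked by a chain of such steps. So the union of the trails in one coset is connected. It is balanced, being a union of arc-disjoint closed trails. Hence it has an Euler circuit, of length $Np^\kappa=np^{k''+\kappa}=np^k$.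

**Step 8: reading off the cycles.** The purpose is to turn circuits into the PMF. The residue component goes up by $1$ along each arc, so a circuit contains arcs with $j=0$; start it at one, and let $u^{(s)}$ be the tuple of the $s$-th arc, $s=0,1,\dots,np^k-1$, with indices modulo $np^k$. The $s$-th arc then has residue $s\bmod n$. Consecutive arcs fit together, so $u^{(s)}_{k'+1}=u^{(s+1)}_{k'}$ for $0\le k'\le v-2$, and hence $u^{(s)}_{k'}=u^{(s+k')}_0$. Thus in the cycle of first symbols $(u^{(0)}_0,u^{(1)}_0,\dots)$, of period $np^k$, the $v$-tuple at position $s$ is $u^{(s)}$, and $s\equiv j\pmod n$ for its arc $(u^{(s)},j)$.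

Each arc lies in exactly one circuit, once. The number of cycles is $(q^v/p^{k''})/p^\kappa=q^v/p^k$. So they form a $(p^k,n,q,v)$-PMF. $\square$

In the example with $k=2$, take $W=\{0000,h_1\}$ with $h_1=1100$. The cosets are $\{0010,1110\}$ and $\{1101,0001\}$, and the shared vertices are at position $2$. These are exactly the two joins made in Section 6. With $k=3$, $W=Z$ and one circuit of length $16$ results.

## 8. Induction on the alphabet

*Proof of Theorem 1.* Necessity was proved in Section 2. Sufficiency is proved by induction on $c$, for all $m,n,v$ simultaneously. For $c=1$ we have $m=1$, and the convention of Section 2 applies.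

Let $c\ge2$, and let the conditions on $m,n,v$ hold. If $n\ge v$, Theorem 2 applies; this includes $m=1$. So assume $m>1$ and $n<v<mn$, and put $R=\lfloor v/n\rfloor$. Then $1\le R\le m-1$.

**Choice of the prime.** The purpose is to satisfy the hypothesis of Lemma 7. Among the primes dividing $m$ choose $p$, with $p^k$ exactly dividing $m$, such that $\varphi(p^k)$ is maximal. Put $M=m/p^k$. Since $m\mid c^v$, we have $p\mid c$.

**Case A: $R\ge p^{k-1}$.** Here a recurrence suffices. Let $c_2=c/p$. Since $M\mid c^v=p^vc_2^v$ and $p\nmid M$, $M\mid c_2^v$. Proposition 8 gives an $(m,n,v)$-system over $\mathbb F_p$ with $p^k\mid\ell(x)\mid m$ for all $x$. To apply Lemma 4 we need an $(m/\ell(x),\,n\ell(x),\,c_2,\,v)$-PMF for each $x$. We check the conditions for these parameters. First, $m/\ell(x)$ divides $M$, hence $c_2^v$. Second, $(m/\ell(x))\cdot n\ell(x)=mn>v$. This gives condition 2, whether $m/\ell(x)$ is $1$ or larger. If $c_2\ge2$, the PMF exists by induction, since $c_2<c$. If $c_2=1$, then $M=1$, so $m/\ell(x)=1$, and the convention applies. Lemma 4 now gives an $(m,n,c,v)$-PMF.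

**Case B: $R<p^{k-1}$.** Here joined cycles replace the recurrence. Let $q=p^a$ be the exact power of $p$ dividing $c$, and $c_2=c/q$. From $m\mid c^v=q^vc_2^v$ with $p\nmid c_2$ and $p\nmid M$, we get $p^k\mid q^v$ and $M\mid c_2^v$. Also $p^k>R$.

A $(p^k,n,q,v)$-PMF exists. For $n\ge2$ this is Proposition 9. For $n=1$ we have $R=v<p^k$, and Theorem 3 gives a $(p^k,q,v)$-PF, which is a $(p^k,1,q,v)$-PMF.

We turn it into a system. Let $x$ run through its cycles, as $np^k$-periodic sequences, and let $\mathcal S$ consist of all $G^sx$ with $0\le s<p^k$. Then (S1) holds because $np^k\mid mn$, and (S2) holds because $G^{p^k}x=x$. For (S3), let $i$ and $u$ be given. In the PMF, $u$ occurs at exactly one position in the class of $i$ modulo $n$. Writing this position as $i+ns$ with $s$ modulo $p^k$, we see that exactly one pair $(x,s)$ is such that $G^sx$ has $u$ at $i$, since the window of $G^sx$ at $i$ is the window of $x$ at $i+ns$. In particular the sequences $G^sx$ belonging to different pairs $(x,s)$ are different: equal sequences would share their window at position $0$. So $\ell=p^k$ throughout $\mathcal S$.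

Lemma 4 asks for an $(M,np^k,c_2,v)$-PMF. Since $v<(R+1)n\le np^k$ and $M\mid c_2^v$, it exists by Theorem 2 if $c_2\ge2$. If $c_2=1$, then $M=1$ and the convention applies. Lemma 4 gives an $(m,n,c,v)$-PMF. $\square$

So Conjecture B is true, and together with necessity this is a complete classification of the parameters.

## 9. Perfect Factors, the use of Theorem 3, and prescribed mixed lengths

Setting $n=1$ in Theorem 1, condition 2 reads "$m=1$ and $v\le1$, or $m>1$ and $v<m$". Since $v\ge 1$, this is "$m=v=1$ or $m>v$".

**Corollary 10 (perfect factor conjecture).** For all $c\ge2$, an $(m,c,v)$-Perfect Factor exists if and only if $m\mid c^v$ and ($m>v$ or $m=v=1$).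

**Where Theorem 3 enters.** It is used only in Case B with $n=1$, that is, for $n=1$ and $v<p^{k-1}$. In every recursive call, made in Case A, the second parameter is $n\ell(x)\ge p^k\ge2$. So for $n\ge2$ the proof of Theorem 1 uses, of the two quoted results, only Theorem 2.

The joining argument allows more than equal groups.

**Proposition 11 (mixed lengths for prime powers).** Let $q=p^a$, $n\ge2$, $v\ge n$, $R=\lfloor v/n\rfloor$, $p^{b-1}\le R<p^b$. Let $k_1,\dots,k_s$ be any integers with $b\le k_i\le b+a(v-R)$ and $\sum_ip^{k_i}=q^v$. Then there are $s$ $q$-ary cycles of lengths $np^{k_1},\dots,np^{k_s}$ in which every $v$-tuple occurs exactly once at a position in each class modulo $n$.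

*Proof.* Run Steps 1–6 of the proof of Proposition 9 with $k''=b$; these steps do not otherwise depend on $k$. Put $D=a(v-R)$. By Step 6, $Z$ has an $\mathbb F_p$-basis consisting of elements $\beta h_i$ with $n\nmid i$. Fix one, and let $W_0\subset W_1\subset\dots\subset W_D=Z$ be the spans of its initial segments, so $|W_d|=p^d$.

The purpose of the next step is to cut $\bigcup_CZ^C$ into one coset for each $k_i$. Order the $k_i$ decreasingly, and assign to each in turn an unused coset of $W_{k_i-b}$ in some $Z^C$. The earlier cosets are cosets of spaces containing $W_{k_i-b}$, so the unused part of $\bigcup_CZ^C$ is a union of cosets of $W_{k_i-b}$. It is nonempty as long as some $k_i$ remains, because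
$$\sum_ip^{k_i-b}=\frac{q^v}{p^b}=\sum_C|Z^C|,$$
so the cosets used before have total size less than $\sum_C|Z^C|$. By the same equality nothing is left over at the end. So the chosen cosets partition $\bigcup_CZ^C$.

Each chosen coset is connected by the moves in the basis of its $W_{k_i-b}$. As in Step 7, the union of its trails has an Euler circuit, of length $np^b\cdot p^{k_i-b}=np^{k_i}$. As in Step 8, reading first symbols from an arc with $j=0$ gives a cycle of that length, whose tuple at position $s$ is that of the $s$-th arc, with residue $s\bmod n$. Each arc $(u,j)$ is used exactly once in all, which is the claim. $\square$
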